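# Finite sets that stay ahead: non-isomorphic structures that $L_{\infty,\lambda}$ cannot separate

## 1. Odd finite sets on $\omega$ and on $\omega_1$

Let $\theta$ be an infinite cardinal. We want to choose, for every $\xi<\theta$, a finite set $t(\xi)\subseteq\theta$ subject to three rules:

- $t(\xi)$ has an odd number of elements;
- no element of $t(\xi)$ is below $\xi$, that is, $t(\xi)\subseteq[\xi,\theta)$;
- for every $i<\theta$ the interval $[0,i]$ splits into finitely many intervals on each of which $t$ is constant.

For $\theta=\omega$ this is easy. Put $t(n)=\{n\}$. The third rule costs nothing, since $[0,i]$ is finite.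

For $\theta=\omega_1$ the same formula $t(\xi)=\{\xi\}$ already breaks the third rule at $i=\omega$, because it changes infinitely often on $[0,\omega]$. On $[0,\omega]$ we can do something else, for example
$$t(0)=\{0\},\qquad t(\xi)=\{5\}\ \ (1\le\xi\le5),\qquad t(\xi)=\{\omega\}\ \ (6\le\xi\le\omega).$$
On any $[0,i]$ the constant function with value $\{i\}$ obeys the rules. Moreover, a legal choice on $[0,j]$ never gets stuck: to continue it to $[0,i]$ with $j<i<\omega_1$, put $t(\xi)=\{i\}$ for $j<\xi\le i$.

Still, there is no legal $t$ on all of $\omega_1$. Suppose there is one. If $t$ is not eventually constant, choose $\alpha_0<\alpha_1<\cdots$ with $t(\alpha_{n+1})\ne t(\alpha_n)$ and let $\alpha=\sup_n\alpha_n<\omega_1$. Now $[0,\alpha]$ is split into finitely many intervals on which $t$ is constant. One of them contains infinitely many $\alpha_n$, hence, being an interval, all $\alpha_n$ from some point on. This contradicts $t(\alpha_{n+1})\neq t(\alpha_n)$. So $t$ is eventually constant with some value $w$. Then $w\subseteq[\xi,\omega_1)$ for all large $\xi$, and $w$ is finite, so $w=\emptyset$. But $|w|$ is odd.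

Compare this with the same game where "odd" is replaced by "even". There $t(\xi)=\emptyset$ is a legal choice on all of $\omega_1$. Yet below any stage $i<\omega_1$ the two games look the same: fix one odd choice on $[0,i]$, and adding it pointwise, with respect to symmetric difference, turns even choices on $[0,i]$ into odd ones and back. The games differ only as wholes.

This suggests building two structures of size $\aleph_1$, one from each game, that agree on every small part and are not isomorphic. How much agreement can two non-isomorphic structures of the same size have, and for which sizes can this be done?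

## 2. $L_{\infty,\lambda}$-equivalence and isomorphism at cardinality $\lambda$

For an infinite cardinal $\lambda$, the logic $L_{\infty,\lambda}$ is built from atomic formulas (including equalities) by negation, conjunctions and disjunctions of arbitrary size, and quantification $\exists\bar y$, $\forall\bar y$ over strings $\bar y$ of fewer than $\lambda$ variables. We write $M\equiv_{L_{\infty,\lambda}}N$ if $M$ and $N$ satisfy the same $L_{\infty,\lambda}$-sentences, and $\|M\|$ for the cardinality of $M$.

For example, consider two equivalence relations on a set of size $\aleph_1$, each with exactly two classes: in $M$ both classes have size $\aleph_1$, in $N$ one has size $\aleph_1$ and the other $\aleph_0$. The sentence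
$$\exists\langle x_n:n<\omega\rangle\Big(\bigwedge_{n}x_n\sim x_0\ \wedge\ \forall y\,\big(y\sim x_0\to\bigvee_n y=x_n\big)\Big)$$
says that some class is countable. It quantifies a string of length $\omega<\aleph_1$, so it is in $L_{\infty,\aleph_1}$. It holds in $N$ and fails in $M$.

A *partial isomorphism* from $M$ to $N$ is a bijection from a subset of $M$ onto a subset of $N$ that preserves and reflects all relations of the vocabulary. The tool for proving equivalence is the back-and-forth criterion.

**Lemma 1 (Karp, easy direction).** Let $\mathcal F\ne\emptyset$ be a family of partial isomorphisms from $M$ to $N$ (with domains of any size) such that for all $f\in\mathcal F$ and $A\subseteq M$, $B\subseteq N$ with $|A|,|B|<\lambda$ there is $g\in\mathcal F$ with $g\supseteq f$, $A\subseteq\operatorname{dom}g$, $B\subseteq\operatorname{ran}g$. Then $M\equiv_{L_{\infty,\lambda}}N$.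

*Proof.* We show by induction on $\varphi$: for every $f\in\mathcal F$ and every assignment $\bar a$ of the free variables of $\varphi$ into $\operatorname{dom}f$,
$$M\models\varphi[\bar a]\iff N\models\varphi[f(\bar a)].$$
For atomic formulas this holds because $f$ is a partial isomorphism, with injectivity taking care of equality. Negations, conjunctions and disjunctions are immediate, and $\forall\bar y$ is $\neg\exists\bar y\neg$. Consider $\exists\bar y\,\varphi$ with $\bar y$ of length $<\lambda$. If $M\models\varphi[\bar a,\bar a']$, take $g\supseteq f$ in $\mathcal F$ with $\bar a'$ in its domain. The induction hypothesis for $g$ gives $N\models\varphi[g(\bar a),g(\bar a')]$, and $g(\bar a)=f(\bar a)$, so $N\models\exists\bar y\,\varphi[f(\bar a)]$. Conversely, if $N\models\varphi[f(\bar a),\bar b']$, take $g\supseteq f$ in $\mathcal F$ with $\bar b'$ in its range, say $\bar b'=g(\bar a')$. The induction hypothesis for $g$ gives $M\models\varphi[\bar a,\bar a']$. Applying the claim to sentences and any $f\in\mathcal F$ finishes the proof. $\square$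

The background is this. Conclusion 7.6 of the paper at http://shelah.logic.at:80/files/94577/355.pdf says that if $\lambda>\operatorname{cf}(\lambda)>\aleph_1$, then there are $M_1\equiv_{L_{\infty,\lambda}}M_2$ of cardinality $\lambda$, in the vocabulary of one binary relation, with $M_1\not\cong M_2$. Question 7.7 there asks whether this also holds for $\lambda>\operatorname{cf}\lambda=\aleph_1$. One may ask whether this is provable in ZFC, or whether some singular $\lambda$ of cofinality $\aleph_1$ can consistently be a counterexample. It is provable in ZFC, and neither cardinal arithmetic nor club guessing is used.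

**Theorem A (ZFC).** Let $\lambda$ be singular with $\kappa=\operatorname{cf}(\lambda)>\aleph_0$ (in particular $\kappa=\aleph_1$ is allowed). Then there are structures $M_1,M_2$ in the vocabulary of one binary relation with $\|M_1\|=\|M_2\|=\lambda$, $M_1\equiv_{L_{\infty,\lambda}}M_2$ and $M_1\not\cong M_2$.

**Theorem B (ZFC).** For an infinite cardinal $\lambda$ the following are equivalent:

1. There are $M_1\equiv_{L_{\infty,\lambda}}M_2$ with one binary relation, both of cardinality $\lambda$, and $M_1\not\cong M_2$.
2. There are $2^\lambda$ (the maximal possible number) pairwise non-isomorphic, pairwise $L_{\infty,\lambda}$-equivalent structures of cardinality $\lambda$ with one binary relation.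
3. $\operatorname{cf}(\lambda)>\aleph_0$.

## 3. Countable cofinality: equivalence implies isomorphism

We begin with the case where the answer is negative. It proves (1)⇒(3) of Theorem B, by the classical Scott–Chang argument. An infinite cardinal violating (3) has $\operatorname{cf}(\lambda)=\aleph_0$, so it suffices to prove the following.

**Proposition 2.** If $\operatorname{cf}(\lambda)=\aleph_0$, $\|M\|=\|N\|=\lambda$ and $M\equiv_{L_{\infty,\lambda}}N$, then $M\cong N$.

*Proof.* Let $\mathcal F$ be the set of maps $f$ from a subset of $M$ of size $<\lambda$ to $N$ such that, with $\bar a$ enumerating $\operatorname{dom}f$,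
$$M\models\varphi[\bar a]\iff N\models\varphi[f(\bar a)]\quad\text{for all }\varphi\in L_{\infty,\lambda}.$$
Then $\emptyset\in\mathcal F$, because $M\equiv_{L_{\infty,\lambda}}N$. Each $f\in\mathcal F$ is a partial isomorphism: use atomic $\varphi$, where equalities give injectivity.

**Step 1. Extending a map.** The purpose is to add fewer than $\lambda$ new points to the domain. Let $f\in\mathcal F$ and let $\bar a'$ be a sequence from $M$ of length $<\lambda$. We claim that some $\bar b'$ from $N$ makes $\bar a\bar a'\mapsto f(\bar a)\bar b'$ a member of $\mathcal F$. Suppose not. Then for each sequence $\bar b'$ from $N$ of the right length some formula takes different truth values at $(\bar a,\bar a')$ in $M$ and at $(f(\bar a),\bar b')$ in $N$. This covers the case where the assignment is not a well-defined map, since then an equality tells the two apart. Negating if necessary, choose $\varphi_{\bar b'}(\bar x,\bar y)$ with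
$$M\models\varphi_{\bar b'}[\bar a,\bar a'],\qquad N\models\neg\varphi_{\bar b'}[f(\bar a),\bar b'].$$
The formula $\exists\bar y\bigwedge_{\bar b'}\varphi_{\bar b'}(\bar x,\bar y)$ is in $L_{\infty,\lambda}$. It holds of $\bar a$ in $M$, witnessed by $\bar a'$. It fails of $f(\bar a)$ in $N$, since a witness $\bar b''$ would have to satisfy $\varphi_{\bar b''}$. This contradicts $f\in\mathcal F$. The statement with the roles of $M$ and $N$ exchanged is proved in the same way: given $\bar b'$ from $N$, if no $\bar a'$ works, choose for each $\bar a'$ a formula true of $(f(\bar a),\bar b')$ and false of $(\bar a,\bar a')$.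

**Step 2. Exhausting both structures.** The purpose is to reach a total map in $\omega$ steps. Since $\operatorname{cf}(\lambda)=\aleph_0$, write $M=\bigcup_{n<\omega}A_n$ and $N=\bigcup_{n<\omega}B_n$ with $|A_n|,|B_n|<\lambda$. By Step 1 choose $f_0\subseteq f_1\subseteq\cdots$ in $\mathcal F$ with $A_n\subseteq\operatorname{dom}f_n$ and $B_n\subseteq\operatorname{ran}f_n$. The domains stay of size $<\lambda$, since each step adds at most $|A_n|+|B_n|$ points. Then $\bigcup_nf_n$ is an isomorphism from $M$ onto $N$. $\square$

The last step needs $M$ and $N$ to be unions of countably many small pieces. This fails when $\operatorname{cf}(\lambda)>\aleph_0$, and there the game of Section 1 becomes useful.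

## 4. Twisted systems, and how to write them as binary relations

We isolate what the game of Section 1 provides. An abelian group has *exponent 2* here if $x+x=0$ for all its elements, so that sums and differences are the same thing.

**Definition 3.** A *twisted system* for $\lambda$ consists of

- a partial order $(S,\le)$ with $|S|\le\lambda$;
- for $s\in S$, an abelian group $\hat Z_s$ of exponent 2, a subgroup $Z_s$ with $|Z_s|\le\lambda$, and a coset $Z'_s$ of $Z_s$ in $\hat Z_s$;
- for $s'\le s$, a homomorphism $\pi_{ss'}:\hat Z_s\to\hat Z_{s'}$ with $\pi_{ss'}[Z_s]\subseteq Z_{s'}$, $\pi_{ss'}[Z'_s]\subseteq Z'_{s'}$ and $\pi_{ss}=\mathrm{id}$.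

For a downward closed $D\subseteq S$, a *section over $D$* is $\sigma=\langle\sigma_s:s\in D\rangle$ with $\sigma_s\in Z'_s$ and $\pi_{ss'}(\sigma_s)=\sigma_{s'}$ for $s'\le s$ in $D$. It is *global* if $D=S$. The system is *good* if

- (P1) there is no global section;
- (P2) there is a nonempty set $\Sigma$ of sections such that for each $\sigma\in\Sigma$ and $T\subseteq S$ with $|T|<\lambda$ there is $\sigma'\in\Sigma$ extending $\sigma$ whose domain contains $T$.

*Example.* Let $S=\{u,v,e,f\}$, where $e$ and $f$ are each above both $u$ and $v$ and there are no other strict relations. Let every $\hat Z_s$ be $\mathbb F_2^2$, $Z_s=\{(0,b):b\in\mathbb F_2\}$, $Z'_s=\{(1,b):b\in\mathbb F_2\}$. Let $\pi_{eu},\pi_{ev},\pi_{fu}$ be the identity and $\pi_{fv}(x,b)=(x,b+x)$. This is a twisted system. A section over $\{u,v,e\}$ exists: take $(1,0)$ everywhere. A global section does not: with $\sigma_u=(1,b)$, going through $e$ gives $\sigma_v=(1,b)$, and going through $f$ gives $\sigma_v=(1,b+1)$. So (P1) holds. But (P2) fails for every infinite $\lambda$, since we may take $T=S$. The difficulty lies in having (P1) and (P2) together.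

**Proposition 4.** If there is a good twisted system for $\lambda$, then there are structures $M_a$ ($a\subseteq\lambda$) with one binary relation $E$, $\|M_a\|=\lambda$, pairwise $L_{\infty,\lambda}$-equivalent and pairwise non-isomorphic.

The plan is to put down, for each $\gamma<\lambda$, one copy of the system. The copy uses the elements of $Z'_s$ if $\gamma\in a$, and those of $Z_s$ otherwise. The structure must remember the coset up to translation but forget where $0$ is. So we record only differences $x'+\pi_{ss'}(x)$, and we name them by ordinals below $\lambda$, which are rigid once they carry their order.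

*Proof.*

**Step 1. The structures.** This step defines $M_a$ and checks that the definition makes sense. For $\gamma<\lambda$ let $Z_s^{a,\gamma}=Z'_s$ if $\gamma\in a$, and $Z_s^{a,\gamma}=Z_s$ otherwise. Since $|S|,|Z_s|\le\lambda$, we can fix an injection $c$ of $\{(\gamma,s,s',g):\gamma<\lambda,\ s'\le s,\ g\in Z_{s'}\}$ into $\lambda$. The universe of $M_a$ is the disjoint union $\lambda\sqcup F_a\sqcup R_a$, where
$$F_a=\{(\gamma,s,x):\gamma<\lambda,\ s\in S,\ x\in Z_s^{a,\gamma}\},$$
$$R_a=\{(\gamma,s,x,s',x'):\gamma<\lambda,\ s'\le s,\ x\in Z_s^{a,\gamma},\ x'\in Z_{s'}^{a,\gamma}\}.$$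
For $r=(\gamma,s,x,s',x')\in R_a$, both $\pi_{ss'}(x)$ and $x'$ lie in the same coset $Z^{a,\gamma}_{s'}$ of $Z_{s'}$, so their sum lies in $Z_{s'}$. Put
$$\mathrm{code}(r)=c\big(\gamma,s,s',\,x'+\pi_{ss'}(x)\big).\tag{4.1}$$
Let $E$ consist of

- $(\alpha,\beta)$ for $\alpha\le\beta<\lambda$;
- $(r,\mathrm{code}(r))$, $((\gamma,s,x),r)$ and $(r,(\gamma,s',x'))$ for $r=(\gamma,s,x,s',x')\in R_a$.

Since $|Z'_s|=|Z_s|\le\lambda$, we have $|F_a|,|R_a|\le\lambda$, so $\|M_a\|=\lambda$.

**Step 2. Equivalence.** The purpose is to turn sections into partial isomorphisms, so that (P2) becomes the hypothesis of Lemma 1. Let $a,b\subseteq\lambda$. For $\sigma\in\Sigma$ with domain $D$ define $h_\sigma$ from $M_a$ to $M_b$ as follows.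

- $h_\sigma$ is the identity on $\lambda$.
- For $s\in D$, $h_\sigma(\gamma,s,x)=(\gamma,s,x)$ if $\gamma\in a\cap b$ or $\gamma\notin a\cup b$, and $h_\sigma(\gamma,s,x)=(\gamma,s,x+\sigma_s)$ otherwise.
- For $s\in D$ (hence $s'\in D$, as $D$ is downward closed), $h_\sigma$ acts on $(\gamma,s,x,s',x')$ by the same rule on $x$ at $s$ and on $x'$ at $s'$.

In the first case $Z_s^{a,\gamma}=Z_s^{b,\gamma}$. In the second case one of these sets is $Z_s$ and the other is $Z'_s$, and translation by $\sigma_s\in Z'_s$ exchanges $Z_s$ and $Z'_s$. So $h_\sigma$ is a bijection from the part of $M_a$ lying over $D$ (together with $\lambda$) onto the part of $M_b$ lying over $D$ (together with $\lambda$). It respects the three kinds of elements. On $\lambda$ it preserves $\le$. Edges between $F$ and $R$ say that a triple is the first, respectively second, triple of $r$; since $h_\sigma$ is injective and acts on $r$ coordinatewise, these edges are preserved and reflected. An edge from $r$ into $\lambda$ goes only to $\mathrm{code}(r)$, and codes are preserved: this is trivial in the untranslated case, and in the translated case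
$$(x'+\sigma_{s'})+\pi_{ss'}(x+\sigma_s)=x'+\pi_{ss'}(x)+\sigma_{s'}+\pi_{ss'}(\sigma_s)=x'+\pi_{ss'}(x),$$
because $\pi_{ss'}(\sigma_s)=\sigma_{s'}$ and the exponent is 2. There are no other edges. So $h_\sigma$ is a partial isomorphism, and $h_{\sigma'}\supseteq h_\sigma$ whenever $\sigma'$ extends $\sigma$.

Given $A\subseteq M_a$ and $B\subseteq M_b$ of size $<\lambda$, let $T$ be the set of all $s$ occurring as second coordinates of those members of $A\cup B$ that lie in $F\cup R$. Then $|T|<\lambda$. By (P2) extend $\sigma$ to $\sigma'\in\Sigma$ with $T\subseteq\operatorname{dom}\sigma'$. Then $h_{\sigma'}\supseteq h_\sigma$, $A\subseteq\operatorname{dom}h_{\sigma'}$ and $B\subseteq\operatorname{ran}h_{\sigma'}$. Since $\Sigma\neq\emptyset$, Lemma 1 gives $M_a\equiv_{L_{\infty,\lambda}}M_b$.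

**Step 3. Non-isomorphism.** The purpose is to read a global section off an isomorphism. Suppose $H:M_a\cong M_b$ with $a\ne b$. Replacing $H$ by $H^{-1}$ if necessary, fix $\gamma\in b\setminus a$.

The elements of $\lambda$ are exactly the $e$ with $e\,E\,e$, and $E$ restricted to them is the well-order $\le$ of $\lambda$. A well-order has no automorphism but the identity, so $H\restriction\lambda=\mathrm{id}$. The elements of $R$ are exactly the non-loop elements with an $E$-edge into a loop element, and the elements of $F$ are the remaining ones. So $H[F_a]=F_b$ and $H[R_a]=R_b$. For $r=(\gamma,s,x,s',x')$, the unique $e\in F$ with $e\,E\,r$ is $(\gamma,s,x)$, the unique $e\in F$ with $r\,E\,e$ is $(\gamma,s',x')$, and the unique $e\in\lambda$ with $r\,E\,e$ is $\mathrm{code}(r)$. Hence $H$ commutes with all three assignments, and $\mathrm{code}(H(r))=\mathrm{code}(r)$.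

Since $\gamma\notin a$, we have $0\in Z_s=Z_s^{a,\gamma}$ for all $s$. Take $r=(\gamma,s,0,s,0)\in R_a$. Its code is $c(\gamma,s,s,0)$, and $H(r)$ has the same code. As $c$ is injective, $H(r)=(\gamma,s,z,s,z')$ with $z'+z=0$, that is, $z'=z$. Here $z\in Z_s^{b,\gamma}=Z'_s$, and $H(\gamma,s,0)=(\gamma,s,z)$. Put $\sigma_s=z$. For $s'\le s$ take $r=(\gamma,s,0,s',0)$. Then $H(r)$ has first triple $H(\gamma,s,0)=(\gamma,s,\sigma_s)$ and second triple $H(\gamma,s',0)=(\gamma,s',\sigma_{s'})$, so $H(r)=(\gamma,s,\sigma_s,s',\sigma_{s'})$. Its code is $c(\gamma,s,s',0)$, so $\sigma_{s'}+\pi_{ss'}(\sigma_s)=0$, that is, $\pi_{ss'}(\sigma_s)=\sigma_{s'}$. Thus $\sigma$ is a global section, contradicting (P1). $\square$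

From now on the task is to find a good twisted system for every $\lambda$ of uncountable cofinality.

## 5. Tame functions, and regular uncountable $\lambda$

"Changes only finitely often" will be used in one and in two variables. Throughout, $X,X_1,X_2$ denote ordinals; a closed interval $[0,\alpha]$ is the ordinal $\alpha+1$. A subset of an ordinal is *convex* if it contains everything between any two of its elements.

**Definition 5.** A function $f$ on $X$ is *tame* if $X$ has a finite partition into convex sets ("cells") on each of which $f$ is constant. A function $y$ on $X_1\times X_2$ is *tame* if there are finite partitions of $X_1$ and $X_2$ into convex sets such that $y$ is constant on all products of cells.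

On $\omega_1$, the function that is $0$ below $\omega$ and $1$ from $\omega$ on is tame; the function $\xi\mapsto\xi$ on $[0,\omega]$ is not.

Some simple facts will be used freely. The common refinement of two finite convex partitions is again one, so the sum of two tame functions into a group is tame. Restrictions of tame functions to smaller intervals are tame, and so is a tame function followed by any map. If $X$ is an infinite cardinal, the last cell of a finite convex partition is a final segment $[a,X)$, so a tame function on $X$ has an *eventual value*. A tame function on $X$ is determined by finitely many cut points and finitely many values. Finally, $y$ on $X_1\times X_2$ is tame if and only if both maps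
$$\xi\mapsto y(\xi,\cdot),\qquad \zeta\mapsto y(\cdot,\zeta)$$
are tame. One direction is trivial. For the other, if $P$ and $Q$ are cells for the two maps, then for $\xi,\xi'\in P$ and $\zeta,\zeta'\in Q$ we have $y(\xi,\zeta)=y(\xi',\zeta)=y(\xi',\zeta')$.

**Lemma 6.** Let $\theta$ be a regular uncountable cardinal and let $f$ be a function on $\theta$ with $f\restriction[0,\alpha]$ tame for all $\alpha<\theta$. Then $f$ is eventually constant, and hence tame.

*Proof.* This is the argument of Section 1. Otherwise choose $\alpha_0<\alpha_1<\cdots$ with $f(\alpha_{n+1})\ne f(\alpha_n)$, and let $\alpha=\sup_n\alpha_n<\theta$. As $f\restriction[0,\alpha]$ is tame, some convex set on which $f$ is constant contains infinitely many $\alpha_n$, hence all $\alpha_n$ from some point on, a contradiction. So $f$ is constant on some $(\beta,\theta)$; this cell and the cells of $f\restriction[0,\beta]$ show that $f$ is tame. $\square$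

**Lemma 7.** Let each of $X_1,X_2$ be a regular uncountable cardinal or an interval $[0,\alpha]$. If $y\restriction[0,\alpha]\times[0,\beta]$ is tame for all $\alpha\in X_1$, $\beta\in X_2$, then $y$ is tame.

*Proof.* If both are closed intervals, this is trivial.

Suppose $X_2=[0,\beta]$ and $X_1$ is a cardinal. The map $\xi\mapsto y(\xi,\cdot)$, whose values are functions on $[0,\beta]$, is tame on every $[0,\alpha]$, so it is tame by Lemma 6. Choose a representative $\xi_m$ of each of its finitely many cells. Each $y(\xi_m,\cdot)$ is tame on $[0,\beta]$. Take the common refinement of the corresponding partitions of $[0,\beta]$. Then $y$ is constant on products of cells.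

Suppose $X_2$ is a cardinal. For each $\beta\in X_2$ the function $y\restriction X_1\times[0,\beta]$ is tame, by the hypothesis if $X_1$ is an interval and by the previous case if it is a cardinal. So $\zeta\mapsto y(\cdot,\zeta)$ is tame on every $[0,\beta]$, hence on $X_2$ by Lemma 6. Choose representatives $\zeta_m$ of its cells. Each $y(\cdot,\zeta_m)$ is tame on $X_1$, since $y\restriction X_1\times[0,\zeta_m]$ is tame. A common refinement of the corresponding partitions of $X_1$ shows that $y$ is tame. $\square$

Now we put the game of Section 1 into group language. Let $\kappa$ be a regular uncountable cardinal and let $W=[\kappa]^{<\omega}$, the set of finite subsets of $\kappa$, be a group under symmetric difference. For $i<\kappa$ let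
$$\hat G_i=\{u:[0,i]\to W\ \text{tame},\ u(\xi)\subseteq[\xi,\kappa)\text{ for all }\xi\le i\},$$
$$G_i=\{u\in\hat G_i:\text{all }|u(\xi)|\text{ even}\},\qquad \mathrm{Tor}_i=\{u\in\hat G_i:\text{all }|u(\xi)|\text{ odd}\}.$$
The parity of a symmetric difference is the sum of the parities. So $\hat G_i$ is a group of exponent 2, $G_i$ is a subgroup, and $\mathrm{Tor}_i$ is a coset of $G_i$; it is nonempty, since it contains the constant function $\{i\}$. Also $|\hat G_i|\le\kappa$. For $j\le i$ and $u\in\hat G_i$ write $u|j$ for the restriction $u\restriction[0,j]$. The map $u\mapsto u|j$ is a homomorphism $\hat G_i\to\hat G_j$ sending $G_i$ into $G_j$ and $\mathrm{Tor}_i$ into $\mathrm{Tor}_j$.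

**Lemma 8.** (a) For $j<i<\kappa$ every $t\in\mathrm{Tor}_j$ extends to an element of $\mathrm{Tor}_i$. (b) There is no $t:\kappa\to W$ with $t\restriction[0,i]\in\mathrm{Tor}_i$ for all $i<\kappa$.

*Proof.* (a) Put the value $\{i\}$ on $(j,i]$. (b) By Lemma 6 such a $t$ is eventually constant with some value $w$, and $w\subseteq[\xi,\kappa)$ for all large $\xi$. As $w$ is finite, $w=\emptyset$, contradicting that $|w|$ is odd. $\square$

**Corollary 9.** If $\lambda$ is regular and uncountable, there is a good twisted system for $\lambda$.

*Proof.* Take $\kappa=\lambda$, $S=(\lambda,\le)$, $\hat Z_i=\hat G_i$, $Z_i=G_i$, $Z'_i=\mathrm{Tor}_i$ and let $\pi_{ij}$ be the restriction $u\mapsto u|j$. All sizes are at most $\lambda$. A global section is a family $t_i\in\mathrm{Tor}_i$ with $t_i|j=t_j$; its union would contradict Lemma 8(b), so (P1) holds. Let $\Sigma$ be the set of sections over the sets $[0,l]$, $l<\lambda$; such a section amounts to an element of $\mathrm{Tor}_l$. Given one and $T\subseteq\lambda$ with $|T|<\lambda$, regularity gives $m<\lambda$ with $m\ge l$ bounding $T$, and Lemma 8(a) extends the section to $[0,m]$. So (P2) holds.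 $\square$

## 6. Singular $\lambda$: why a torsor indexed by $\kappa$ is too short

Let now $\lambda$ be singular, $\kappa=\operatorname{cf}(\lambda)>\aleph_0$. The first thing to try is the system of Corollary 9 over $S=\kappa$, with the groups $\hat G_i$. Property (P1) survives, by Lemma 8(b). Property (P2) does not. The set $T=\kappa$ now has size $\kappa<\lambda$, so (P2) would give a section over all of $\kappa$. In general, if $S$ has a cofinal subset $T$ with $|T|<\lambda$, then (P1) and (P2) cannot both hold, because a section has a downward closed domain and a section whose domain contains $T$ is global. Replacing $\kappa$ by the ordinal $\lambda$ does not help, for it too has a cofinal subset of size $\kappa$.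

So each level $i<\kappa$ needs many sites. Fix a strictly increasing sequence $\langle\lambda_i:i<\kappa\rangle$ of regular uncountable cardinals, cofinal in $\lambda$. For $\lambda=\aleph_{\omega_1}$ one can take $\lambda_i=\aleph_{i+1}$ for $i<\omega_1$. Let level $i$ carry a tame function $x_i:\lambda_i\to\mathrm{Tor}_i$ instead of one element of $\mathrm{Tor}_i$. A set $T$ with $|T|<\lambda_{k}$ meets each level $i\ge k$ in a bounded part of $\lambda_i$, and so does not see the eventual value of $x_i$.

The levels must still be tied together, or else there is a global section. Suppose we demand $x_j(\xi)=x_i(\zeta)|j$ outright for all $j<i$, $\xi<\lambda_j$, $\zeta<\lambda_i$. Then the $\kappa$ values $x_i(0)$ alone form a coherent family $x_i(0)|j=x_j(0)$, which Lemma 8(b) forbids. A set of $\kappa<\lambda$ sites mentioning all these values, and all the demands between them, again kills (P2).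

What is needed is a condition that forces only the *eventual* values of $x_j$ and $x_i$ to agree, and that can be met for any values on bounded parts. We already have a model for it: in Section 1 a finite set lying beyond $\xi$ can have any size for each single $\xi$, but if it is eventually constant it must eventually be empty. So let the discrepancy $x_j(\xi)+x_i(\zeta)|j$ be the total of a finitely supported function $y(\xi,\zeta)$ whose support lies beyond $\xi$ in $\lambda_j$ or beyond $\zeta$ in $\lambda_i$, and require $y$ to be tame. On bounded parts we can park the discrepancy at a far point; in the limit nothing can be parked anywhere. Tameness is essential: without it, $y(\xi,\zeta)$ could carry the whole discrepancy at the point $\xi$ of $\lambda_j$, which meets the support condition everywhere and imposes nothing.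

## 7. The system for singular $\lambda$

Keep $\lambda$, $\kappa$ and $\langle\lambda_i:i<\kappa\rangle$ as in Section 6, with $\hat G_i,G_i,\mathrm{Tor}_i$ from Section 5 for this $\kappa$. For $j<i<\kappa$ let $\hat W_{ji}$ be the group of finitely supported functions from the disjoint union $\lambda_j\sqcup\lambda_i$ to $G_j$, and let $\varepsilon:\hat W_{ji}\to G_j$ be the sum of all values. For $g\in G_j$ and $p\in\lambda_j\sqcup\lambda_i$ let $g[p]$ be the function with value $g$ at $p$ and $0$ elsewhere; so $\varepsilon(g[p])=g$.

**Step 1. Sites.** This step fixes the partial order. The set $S$ consists of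

- type 1: $(i,\alpha)$ with $i<\kappa$, $\alpha<\lambda_i$;
- type 2: $(j,i,\alpha,\beta)$ with $j<i<\kappa$, $\alpha<\lambda_j$, $\beta<\lambda_i$.

The order is: $(i,\alpha')\le(i,\alpha)$ if $\alpha'\le\alpha$; $(j,i,\alpha',\beta')\le(j,i,\alpha,\beta)$ if $\alpha'\le\alpha$ and $\beta'\le\beta$; $(j,\alpha')\le(j,i,\alpha,\beta)$ if $\alpha'\le\alpha$; $(i,\beta')\le(j,i,\alpha,\beta)$ if $\beta'\le\beta$; there are no other relations. This is a partial order: for transitivity, the ordinals only decrease as we go down, and one can pass from type 2 to type 1 but not back. Clearly $|S|\le\lambda$.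

**Step 2. Groups.** This step attaches the approximations to $x_i$ and $y_{ji}$.

At a type 1 site, $\hat Z_{(i,\alpha)}$ is the group of tame $x:[0,\alpha]\to G_i\cup\mathrm{Tor}_i$ that take all values in $G_i$ or all values in $\mathrm{Tor}_i$. Let $Z_{(i,\alpha)}$ consist of those with values in $G_i$, and $Z'_{(i,\alpha)}$ of those with values in $\mathrm{Tor}_i$. As $\mathrm{Tor}_i$ is a coset of $G_i$, this is a group, $Z_{(i,\alpha)}$ is a subgroup, and $Z'_{(i,\alpha)}$ is a coset of it (nonempty because of the constant functions).

At a type 2 site, $\hat Z_{(j,i,\alpha,\beta)}$ is the group of triples $(x_j,x_i,y)$ such that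
$$(x_j,x_i)\in Z_{(j,\alpha)}\times Z_{(i,\beta)}\quad\text{or}\quad(x_j,x_i)\in Z'_{(j,\alpha)}\times Z'_{(i,\beta)},$$
$y:[0,\alpha]\times[0,\beta]\to\hat W_{ji}$ is tame, and for all $\xi\le\alpha$, $\zeta\le\beta$
$$\operatorname{supp}y(\xi,\zeta)\subseteq[\xi,\lambda_j)\sqcup[\zeta,\lambda_i),\tag{7.1}$$
$$\varepsilon\big(y(\xi,\zeta)\big)=x_j(\xi)+x_i(\zeta)|j.\tag{7.2}$$
The right side of (7.2) lies in $G_j$ in both cases, since the sum of two elements of $\mathrm{Tor}_j$ is in $G_j$. Let $Z_s$ and $Z'_s$ be the sets of triples of the first and of the second kind, respectively. Conditions (7.1) and (7.2) are linear, so $\hat Z_s$ is a group of exponent 2, $Z_s$ is a subgroup, and $Z'_s$ is a coset of it provided $Z'_s\ne\emptyset$. It is nonempty: choose $u\in\mathrm{Tor}_j$ and $v\in\mathrm{Tor}_i$, let $x_j$ and $x_i$ be constant with values $u$ and $v$, and let $y$ be constant with value $(u+v|j)[p]$, where $p$ is the point $\beta$ of $\lambda_i$. Then (7.1) holds because $\zeta\le\beta$, and (7.2) holds by the choice of the value.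

**Step 3. Maps and sizes.** This step completes the check that we have a twisted system. The maps $\pi_{ss'}$ are the obvious ones: restriction to the smaller interval or rectangle between sites of the same type, and the coordinate map followed by restriction from type 2 to type 1, so that $(x_j,x_i,y)$ goes to $x_j\restriction[0,\alpha']$ at $(j,\alpha')$ and to $x_i\restriction[0,\beta']$ at $(i,\beta')$. They are homomorphisms, map $Z_s$ into $Z_{s'}$ and $Z'_s$ into $Z'_{s'}$, and $\pi_{ss}=\mathrm{id}$. We have $|G_i|\le\kappa<\lambda$ and $|\hat W_{ji}|\le\lambda_i\cdot\kappa\le\lambda$. A tame function here is determined by finitely many ordinals below $\lambda$ and finitely many values in a set of size $\le\lambda$, so $|Z_s|\le\lambda$. Thus we have a twisted system for $\lambda$.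

**Step 4. Regions.** This step describes the sections we shall work with. A *region* is given by some $k<\kappa$ which is $0$ or a successor, and ordinals $\alpha_i<\lambda_i$ for $k\le i<\kappa$. Put $I_i=\lambda_i$ for $i<k$ and $I_i=[0,\alpha_i]$ for $i\ge k$. Let
$$D=\{(i,\alpha):\alpha\in I_i\}\cup\{(j,i,\alpha,\beta):j<i<\kappa,\ \alpha\in I_j,\ \beta\in I_i\},$$
which is downward closed, since each $I_i$ is an initial segment of $\lambda_i$. So in a region the levels below $k$ are used completely and the others only up to $\alpha_i$.

Let $\sigma$ be a section over $D$. The functions $\sigma_{(i,\alpha)}$, $\alpha\in I_i$, cohere under restriction and have a union $x_i:I_i\to\mathrm{Tor}_i$. At a type 2 site, the first two coordinates of $\sigma_{(j,i,\alpha,\beta)}$ are $x_j\restriction[0,\alpha]$ and $x_i\restriction[0,\beta]$, and the third coordinates cohere and have a union $y_{ji}:I_j\times I_i\to\hat W_{ji}$. So a section over $D$ is the same as a system of functions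
$$x_i:I_i\to\mathrm{Tor}_i,\qquad y_{ji}:I_j\times I_i\to\hat W_{ji}\quad(j<i<\kappa)$$
satisfying (7.1) and (7.2) everywhere, whose restrictions to all $[0,\alpha]$, respectively $[0,\alpha]\times[0,\beta]$, inside the domain are tame. Each $I_i$ is a regular uncountable cardinal or a closed interval. So by Lemmas 6 and 7 all $x_i$ and $y_{ji}$ are tame on their whole domains. The same description, with all $I_i=\lambda_i$, applies to global sections.

## 8. Eventual values cohere, so there is no global section

**Claim 10.** Given a section over a region, or a global section, let $j<i$ be such that $I_j=\lambda_j$ and $I_i=\lambda_i$. Let $t_j\in\mathrm{Tor}_j$ and $t_i\in\mathrm{Tor}_i$ be the eventual values of $x_j$ and $x_i$. Then $t_j=t_i|j$.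

*Proof.* As $y_{ji}$ is tame on $\lambda_j\times\lambda_i$, it has a constant value $w$ on some $[a,\lambda_j)\times[b,\lambda_i)$. By (7.1), $\operatorname{supp}w\subseteq[\xi,\lambda_j)\sqcup[\zeta,\lambda_i)$ for all $\xi\ge a$ and $\zeta\ge b$. Any single point of $\lambda_j\sqcup\lambda_i$ is excluded by taking $\xi$ and $\zeta$ large, so $w=0$. Now (7.2) for large $\xi,\zeta$ reads $0=t_j+t_i|j$, that is, $t_j=t_i|j$. $\square$

**(P1) holds.** A global section would give $t_i\in\mathrm{Tor}_i$ for all $i<\kappa$ with $t_i|j=t_j$ for $j<i$, by Claim 10. Then $t=\bigcup_it_i$ is a function $\kappa\to W$ with $t\restriction[0,i]=t_i\in\mathrm{Tor}_i$ for all $i$, contradicting Lemma 8(b).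

## 9. Extending sections over regions

Let $\Sigma$ be the set of all sections over regions. We prove (P2).

**Step 1. $\Sigma\ne\emptyset$.** We need one section to start from. Take $k=0$ and all $\alpha_i=0$, let $x_i(0)\in\mathrm{Tor}_i$ be arbitrary, and let $y_{ji}(0,0)=(x_j(0)+x_i(0)|j)[p]$ with $p$ the point $0$ of $\lambda_i$. Condition (7.1) at $\xi=\zeta=0$ says nothing, and (7.2) holds.

**Step 2. The larger region.** Given a section $\langle x_i,y_{ji}\rangle$ over the region $D$ of $(k,\langle\alpha_i\rangle)$ and $T\subseteq S$ with $|T|<\lambda$, this step finds a region $D'\supseteq D\cup T$. Choose a successor $k'$ with $k\le k'<\kappa$ and $|T|<\lambda_{k'}$. For $i\ge k'$ choose $\alpha'_i<\lambda_i$ with $\alpha'_i\ge\alpha_i$ and with $\alpha'_i$ bounding all ordinals paired with level $i$ in members of $T$: the $\alpha$ from $(i,\alpha)$ or $(i,i^*,\alpha,\beta)$, and the $\beta$ from $(j,i,\alpha,\beta)$. This is possible since $\lambda_i$ is regular and $\lambda_i\geq\lambda_{k'}>|T|$. Let $D'$ be the region of $(k',\langle\alpha'_i\rangle)$, and let $I_i$ and $I'_i$ be the old and new intervals. Then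
$$I_i=I'_i=\lambda_i\ (i<k),\qquad I_i=[0,\alpha_i],\ I'_i=\lambda_i\ (k\le i<k'),\qquad I_i=[0,\alpha_i],\ I'_i=[0,\alpha'_i]\ (i\ge k').$$
So $D'\supseteq D\cup T$. It remains to extend the given section to $D'$.

**Step 3. The eventual values $t_i$ for $i<k'$.** By Claim 10, the levels below $k'$, which are now complete, must have coherent eventual values; this step chooses them. Let $k'=l'+1$. If $k=l+1$, let $t_l\in\mathrm{Tor}_l$ be the eventual value of $x_l$. Choose $t^*\in\mathrm{Tor}_{l'}$ with $t^*|l=t_l$: if $l<l'$ use Lemma 8(a), and if $l=l'$ take $t^*=t_l$. If $k=0$, let $t^*\in\mathrm{Tor}_{l'}$ be arbitrary. Put $t_i=t^*|i$ for $i<k'$; when $k=l+1$ this agrees with the element $t_l$ already chosen. For $i<k$ we have $i\le l$ and $t_i=t_l|i$, and this is the eventual value of $x_i$, by Claim 10 if $i<l$ and by definition if $i=l$. Moreover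
$$t_j=t_i|j\quad\text{for all }j<i<k'.\tag{9.1}$$

This is the reason why $k$ was required to be $0$ or a successor. Suppose $k=\omega$ were allowed. Put $t_n(m)=\{m\}$ for $m\le n<\omega$, let $x_n$ be constant with value $t_n\in\mathrm{Tor}_n$ on $\lambda_n$ for $n<\omega$, and let $y_{mn}=0$ for $m<n<\omega$. For $i\ge\omega$ put $\alpha_i=0$ and $x_i(0)\in\mathrm{Tor}_i$ arbitrary, and for all $j<i$ put $y_{ji}(\xi,0)=(x_j(\xi)+x_i(0)|j)[p]$, where $p$ is the point $0$ of $\lambda_i$. Conditions (7.1) and (7.2) hold and everything is tame. But by the proof of Claim 10, an extension in which level $\omega$ is complete would give $t_\omega\in\mathrm{Tor}_\omega$ with $t_\omega(m)=\{m\}$ for all $m<\omega$, and such a function on $[0,\omega]$ is not tame.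

**Step 4. Extending the $x_i$.** This step defines $x_i$ on $I'_i$ with the right eventual values. For $i<k$, $x_i$ is already defined on $\lambda_i$. For $k\le i<k'$ let $x_i(\alpha)=t_i$ for $\alpha\in(\alpha_i,\lambda_i)$. For $i\ge k'$ let $x_i(\alpha)=x_i(\alpha_i)$ for $\alpha\in(\alpha_i,\alpha'_i]$. The new $x_i$ have values in $\mathrm{Tor}_i$ and are tame on $I'_i$. For every $i<k'$ the eventual value of $x_i$ is $t_i$, for $i<k$ by Step 3.

**Step 5. Extending the $y_{ji}$.** This step parks the discrepancies. Fix $j<i$ and put
$$\Phi(\xi,\zeta)=x_j(\xi)+x_i(\zeta)|j\in G_j\qquad(\xi\in I'_j,\ \zeta\in I'_i),$$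
a tame function on $I'_j\times I'_i$. On $I_j\times I_i$ keep $y_{ji}$; there (7.1) and (7.2) still hold, since $x_j$ and $x_i$ have not changed on $I_j$ and $I_i$. For $(\xi,\zeta)\in(I'_j\times I'_i)\setminus(I_j\times I_i)$ proceed as follows.

*Case $i\ge k'$.* Let $y_{ji}(\xi,\zeta)=\Phi(\xi,\zeta)[p]$ with $p$ the point $\alpha'_i$ of $\lambda_i$. Since $\zeta\le\alpha'_i$, (7.1) holds, and (7.2) is clear.

*Case $i<k'$.* Then $I'_j=\lambda_j$ and $I'_i=\lambda_i$. Choose $a<\lambda_j$ and $b<\lambda_i$ with $x_j=t_j$ on $[a,\lambda_j)$ and $x_i=t_i$ on $[b,\lambda_i)$, and put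
$$y_{ji}(\xi,\zeta)=\begin{cases}\Phi(\xi,\zeta)[p]\ \text{ with }p\text{ the point }a\text{ of }\lambda_j,&\text{if }\xi<a,\\ \Phi(\xi,\zeta)[p]\ \text{ with }p\text{ the point }b\text{ of }\lambda_i,&\text{if }\xi\ge a,\ \zeta<b,\\ 0,&\text{if }\xi\ge a,\ \zeta\ge b.\end{cases}$$
In the first two lines (7.1) holds because $\xi<a$, respectively $\zeta<b$, and (7.2) is clear. In the third line (7.1) is clear, and (7.2) holds because $\Phi(\xi,\zeta)=t_j+t_i|j=0$ by (9.1).

**Step 6. Tameness.** This last step checks that the new $y_{ji}$ is tame on $I'_j\times I'_i$. Partition $I'_j$ and $I'_i$ by cutting at the ends of $I_j$ and $I_i$ (these are initial segments of $I'_j$ and $I'_i$); refine by partitions witnessing the tameness of the old $y_{ji}$ on $I_j\times I_i$ and of $\Phi$ on $I'_j\times I'_i$; and, in the case $i<k'$, cut also at $a$ and $b$. All these partitions are finite and convex, so their common refinement is too. A product of two cells lies either inside $I_j\times I_i$, where the old $y_{ji}$ is constant on it, or outside $I_j\times I_i$, where $\Phi$ is constant on it and only one line of the definition applies to it. So $y_{ji}$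 is constant on it in either case.

By the description of sections in Step 4 of Section 7, we have a section over $D'\supseteq T$ extending the given one, and it belongs to $\Sigma$. This proves (P2). Together with (P1) from Section 8:

**Proposition 11.** If $\lambda$ is singular with $\operatorname{cf}(\lambda)>\aleph_0$, there is a good twisted system for $\lambda$.

## 10. The structures of Theorems A and B

*Proof of Theorem A.* By Proposition 11 there is a good twisted system for $\lambda$. Proposition 4 gives structures $M_a$ for $a\subseteq\lambda$; let $M_1=M_\emptyset$ and $M_2=M_{\{0\}}$. They have one binary relation and cardinality $\lambda$, they are $L_{\infty,\lambda}$-equivalent, and they are not isomorphic. For $\kappa=\aleph_1$ this answers Question 7.7: the conclusion of 7.6 holds for every $\lambda>\operatorname{cf}\lambda=\aleph_1$, in ZFC. $\blacksquare$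

*Proof of Theorem B.* (3)⇒(2). If $\operatorname{cf}(\lambda)>\aleph_0$, then $\lambda$ is either regular and uncountable, and Corollary 9 gives a good twisted system, or singular of uncountable cofinality, and Proposition 11 gives one. Proposition 4 then gives the $2^\lambda$ structures $M_a$, $a\subseteq\lambda$. No larger number is possible, since there are at most $2^\lambda$ binary relations on a set of size $\lambda$.

(2)⇒(1) is trivial, as $2^\lambda\ge2$.

(1)⇒(3). If $\operatorname{cf}(\lambda)=\aleph_0$, then by Proposition 2 any two $L_{\infty,\lambda}$-equivalent structures of cardinality $\lambda$ are isomorphic, so (1) fails. $\blacksquare$
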